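\title{Reflexivity and the Br{\o}ndsted--Rockafellar property of maximally monotone operators}

\begin{abstract}
We prove that a real Banach space $X$ is reflexive if and only if every maximally monotone operator $X\rightrightarrows X^*$ is of Br{\o}ndsted--Rockafellar type. In a reflexive space the property follows from Fenchel--Rockafellar duality. In a nonreflexive space we take a bounded basic sequence on which a functional $s$ is identically $1$ and build from it a maximally monotone linear relation that satisfies $\langle x,x^*\rangle=c\langle x,s\rangle^2$ on its graph and whose range stays at positive distance from $s$. The same relation shows that no weakening of the constants repairs the property, and that reflexivity is also equivalent to all maximally monotone operators being of type (D), or of type (NI).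
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $X$ is a real Banach space with dual $X^*$. We identify $X$ with its canonical image in $X^{**}$, which is a closed subspace, and write $\langle\cdot,\cdot\rangle$ for the pairing of $X$ with $X^*$ and of $X^{**}$ with $X^*$. A set-valued operator $A:X\rightrightarrows X^*$ assigns to each $a\in X$ a subset $A(a)$ of $X^*$. Its graph is $\operatorname{graph}A=\{(a,a^*):a^*\in A(a)\}$ and its range $\operatorname{ran}A$ is the union of the sets $A(a)$. We call $A$ a \emph{linear relation} if its graph is a linear subspace of $X\times X^*$. The operator $A$ is \emph{monotone} if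
\[
\langle a-b,a^*-b^*\rangle\ge0\qquad\text{for all }(a,a^*),(b,b^*)\in\operatorname{graph}A,
\]
and \emph{maximally monotone} if it is monotone and its graph is not properly contained in the graph of another monotone operator $X\rightrightarrows X^*$.

For $(x,x^*)\in X\times X^*$ put
\begin{equation}\label{eq:m}
m_A(x,x^*)=\inf_{(a,a^*)\in\operatorname{graph}A}\langle x-a,x^*-a^*\rangle .
\end{equation}
This number measures how badly monotonicity would be violated if $(x,x^*)$ were added to the graph: for monotone $A$, the set $\operatorname{graph}A\cup\{(x,x^*)\}$ is monotone exactly when $m_A(x,x^*)\ge0$. So a monotone operator is maximal if and only if $m_A(x,x^*)\ge0$ forces $(x,x^*)\in\operatorname{graph}A$. At a point of the graph the infimum is $0$, attained at $(a,a^*)=(x,x^*)$. Hence, for maximally monotone $A$,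
\begin{equation}\label{eq:max}
m_A\le0\ \text{ on }X\times X^*,\qquad\text{and}\qquad m_A(x,x^*)=0\iff(x,x^*)\in\operatorname{graph}A .
\end{equation}
The graph of such an $A$ is not empty, because every one-point set is monotone.

Property \eqref{eq:max} says that a point with no violation lies on the graph. One asks at once whether a point with a small violation lies near the graph.

\begin{definition}\label{def:BR}
A maximally monotone operator $A:X\rightrightarrows X^*$ is of \emph{Br{\o}ndsted--Rockafellar type} (\emph{BR type}) if, whenever $(x,x^*)\in X\times X^*$ and $\alpha,\beta>0$ satisfy $m_A(x,x^*)>-\alpha\beta$, there is $(b,b^*)\in\operatorname{graph}A$ with $\|x-b\|<\alpha$ and $\|x^*-b^*\|<\beta$.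
\end{definition}

The product $\alpha\beta$ is the natural scale. A point $(b,b^*)$ as in the conclusion satisfies $\langle x-b,x^*-b^*\rangle>-\alpha\beta$ simply because both factors are small; the definition asks that, if this inequality holds at every point of the graph, then it holds at some point for that trivial reason. For the identity on $X=\mathbb R$, the function $a\mapsto(x-a)(x^*-a)$ is minimal at the midpoint of $x$ and $x^*$, so $m_A(x,x^*)=-(x-x^*)^2/4$. The hypothesis reads $|x-x^*|<2\sqrt{\alpha\beta}$, the conclusion reads $|x-x^*|<\alpha+\beta$, and the BR property is the inequality of the arithmetic and geometric means. For $\alpha=\beta$ hypothesis and conclusion coincide, so the threshold $-\alpha\beta$ cannot be lowered.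

It is conjectured in \cite{fifty} that every maximally monotone operator $X\rightrightarrows X^*$ is of BR type exactly when $X$ is reflexive. We prove this.

\begin{theorem}\label{thm:A}
Let $X$ be a real Banach space. Every maximally monotone operator $A:X\rightrightarrows X^*$ is of BR type if and only if $X$ is reflexive.
\end{theorem}

The reflexive case (Section~\ref{sec:refl}) is a convex duality argument on $X\times X^*$. It produces the required point in the dual of $X\times X^*$, and reflexivity is what brings this point back to $X\times X^*$; this makes the conjecture plausible. The converse needs a counterexample in every nonreflexive space, and the difficulty is maximality. Enlarging a monotone set to a maximal one by Zorn's lemma gives no control over the points that are added, so the operator has to be written down explicitly and its maximality checked by hand. Section~\ref{sec:l1} finds the operator in $\ell^1$, where it is a triangular matrix. Section~\ref{sec:basic} produces, in any nonreflexive space, a sequence that can replace the unit vectors of $\ell^1$, and Section~\ref{sec:op}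 builds the operator on it. Section~\ref{sec:fail} completes the proof of Theorem~\ref{thm:A} and shows that the BR property fails by an arbitrarily wide margin (Theorem~\ref{thm:C}). Section~\ref{sec:types} adds three more characterizations of reflexivity, among them the types (D) and (NI) (Theorem~\ref{thm:B}).

\section{Reflexive spaces}\label{sec:refl}

\begin{proposition}\label{prop:refl}
If $X$ is reflexive, every maximally monotone $A:X\rightrightarrows X^*$ is of BR type.
\end{proposition}

Translating the graph preserves maximal monotonicity, so we may take $(x,x^*)=(0,0)$; the hypothesis is then that $\langle a,a^*\rangle$ has infimum greater than $-\alpha\beta$ on the graph. Let $c=\beta/\alpha$. It suffices to find $(z,z^*)\in\operatorname{graph}A$ with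
\begin{equation}\label{eq:target}
\|z^*\|=c\|z\|,\qquad\langle z,z^*\rangle=-\|z\|\,\|z^*\| ,
\end{equation}
for at such a point the lower bound on the pairing becomes an upper bound on the norms. On the real line, \eqref{eq:target} says that the graph meets the decreasing line $z^*=-cz$. In general, put $q(y,y^*)=\frac c2\|y\|^2+\frac1{2c}\|y^*\|^2$. Then
\begin{equation}\label{eq:q}
\langle y,y^*\rangle+q(y,y^*)\ \ge\ -\|y\|\,\|y^*\|+q(y,y^*)\ =\ \tfrac12\Big(\sqrt c\,\|y\|-\frac{\|y^*\|}{\sqrt c}\Big)^2\ \ge\ 0,
\end{equation}
and \eqref{eq:target} says that both inequalities are equalities. We thus look for a zero of $\langle\cdot,\cdot\rangle+q$ on the graph, which need not be a convex set. The device is to replace the pairing by a convex function $F$ on the whole space that dominates the pairing and equals it exactly on the graph; then duality applies to $F+q$.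

We recall the duality theorem. For a function $f:Z\to(-\infty,\infty]$ on a Banach space $Z$, the conjugate is $f^*(\zeta)=\sup_{z\in Z}(\zeta(z)-f(z))$ for $\zeta\in Z^*$. The \emph{Fenchel--Rockafellar theorem} states: if $f$ is convex and not identically $+\infty$, and $g:Z\to\mathbb R$ is convex and continuous, then
\[
\inf_Z(f+g)=\max_{\zeta\in Z^*}\big(-f^*(\zeta)-g^*(-\zeta)\big),
\]
the maximum being attained.

\begin{proof}[Proof of Proposition~\ref{prop:refl}]
Let $(x,x^*)=(0,0)$, $m_A(0,0)>-\alpha\beta$, and let $c$ and $q$ be as above. Define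
\[
F(y,y^*)=\sup_{(a,a^*)\in\operatorname{graph}A}\big(\langle y,a^*\rangle+\langle a,y^*\rangle-\langle a,a^*\rangle\big).
\]
As a supremum of a nonempty family of affine functions, $F$ is convex with values in $(-\infty,\infty]$. Expanding $\langle y-a,y^*-a^*\rangle$ gives $F(y,y^*)=\langle y,y^*\rangle-m_A(y,y^*)$, so by \eqref{eq:max}
\begin{equation}\label{eq:F}
F(y,y^*)\ge\langle y,y^*\rangle,\quad\text{with equality if and only if }(y,y^*)\in\operatorname{graph}A .
\end{equation}
In particular $F$ is finite on the graph, and $F+q\ge0$ by \eqref{eq:F} and \eqref{eq:q}.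

Since $X$ is reflexive, the dual of $Z=X\times X^*$ is $X^*\times X$, a pair $(z^*,z)$ acting by $(y,y^*)\mapsto\langle y,z^*\rangle+\langle z,y^*\rangle$. The conjugate of $q$ splits into two terms. The first is $\sup_y(\langle y,z^*\rangle-\frac c2\|y\|^2)=\sup_{t\ge0}(t\|z^*\|-\frac c2t^2)=\frac1{2c}\|z^*\|^2$, and the second is $\sup_{t\ge0}(t\|z\|-\frac1{2c}t^2)=\frac c2\|z\|^2$. Thus $q^*(-z^*,-z)=q(z,z^*)$. The function $q$ is convex and continuous, so the duality theorem gives $(z^*,z)\in X^*\times X$ with $F^*(z^*,z)+q(z,z^*)\le0$. Restricting the supremum that defines $F^*$ to the graph, where $F$ equals the pairing, we get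
\[
F^*(z^*,z)\ \ge\ \sup_{(a,a^*)\in\operatorname{graph}A}\big(\langle a,z^*\rangle+\langle z,a^*\rangle-\langle a,a^*\rangle\big)=F(z,z^*).
\]
Together with \eqref{eq:F} and \eqref{eq:q} this yields
\[
0\ \ge\ F(z,z^*)+q(z,z^*)\ \ge\ \langle z,z^*\rangle+q(z,z^*)\ \ge\ -\|z\|\,\|z^*\|+q(z,z^*)\ \ge\ 0 .
\]
All inequalities are equalities. The second shows $(z,z^*)\in\operatorname{graph}A$ by \eqref{eq:F}; the last two give \eqref{eq:target}. Hence $-c\|z\|^2=\langle z,z^*\rangle\ge m_A(0,0)>-\alpha\beta$. Since $c=\beta/\alpha$, this means $\|z\|<\alpha$, and then $\|z^*\|=c\|z\|<\beta$.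
\end{proof}

\begin{remark}\label{rem:where}
Without reflexivity, duality gives a pair $(z^*,z^{**})\in X^*\times X^{**}$. It need not be a candidate for a point of the graph, and the inequality in \eqref{eq:F} is not available for it, because maximality concerns only points of $X\times X^*$. That inequality on $X^{**}\times X^*$ is the condition (NI) of Section~\ref{sec:types}.
\end{remark}

\section{The model case $\ell^1$}\label{sec:l1}

To defeat the BR property it is enough to find $A$ and $s\in X^*$ such that $m_A(0,s)$ is finite while $s$ has positive distance $\beta$ from $\operatorname{ran}A$: one then takes $\alpha$ large. For this point, $m_A(0,s)$ is the infimum of $\langle a,a^*\rangle-\langle a,s\rangle$ over the graph. The cheapest way to make it finite is to have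
\[
\langle a,a^*\rangle=\langle a,s\rangle^2\qquad\text{on }\operatorname{graph}A,
\]
since $t^2-t\ge-\frac14$. The operator $a\mapsto\langle a,s\rangle s$ has this property, but its range contains $s$. Adding a skew-symmetric operator leaves $\langle a,a^*\rangle$ unchanged and moves the range. In $\mathbb R^3$ with $s=(1,1,1)$,
\[
\begin{pmatrix}1&1&1\\1&1&1\\1&1&1\end{pmatrix}+\begin{pmatrix}0&1&1\\-1&0&1\\-1&-1&0\end{pmatrix}=\begin{pmatrix}1&2&2\\0&1&2\\0&0&1\end{pmatrix}.
\]
The $N\times N$ matrix $T_N$ of this triangular form is invertible, so nothing is gained in finite dimensions. The infinite matrix behaves differently, because its $k$th row sees only the coordinates from $k$ on.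

For a convergent series $\sum_nx_n$ with sum $\sigma$, write $\sigma_k=\sum_{n\le k}x_n$ (with $\sigma_0=0$) and $\tau_k=\sum_{n\ge k}x_n=\sigma-\sigma_{k-1}$. Then
\[
x_k+2\sum_{n>k}x_n=\tau_k+\tau_{k+1},\qquad x_k+2\sum_{n<k}x_n=\sigma_k+\sigma_{k-1},
\]
and since $x_k=\tau_k-\tau_{k+1}=\sigma_k-\sigma_{k-1}$, two sums telescope:
\begin{equation}\label{eq:tele}
\sum_{k\le N}x_k(\tau_k+\tau_{k+1})=\sigma^2-\tau_{N+1}^2,\qquad\sum_{k\le N}x_k(\sigma_k+\sigma_{k-1})=\sigma_N^2 .
\end{equation}

\begin{example}\label{ex:l1}
Let $X=\ell^1$, $X^*=\ell^\infty$, $s=(1,1,\dots)$, and define $T:\ell^1\to\ell^\infty$ by $(Tx)_k=\tau_k+\tau_{k+1}$. This map is linear with $\|Tx\|_\infty\le2\|x\|_1$. By \eqref{eq:tele}, $\langle x,Tx\rangle=\sigma^2=\langle x,s\rangle^2$, so $T$ is monotone and $m_T(0,s)\ge-\frac14$. It is maximal: if $m_T(x,x^*)\ge0$, then testing with $a=x-tv$, $t>0$, gives $\langle v,x^*-Tx+tTv\rangle\ge0$; letting $t\to0$ gives $\langle v,x^*-Tx\rangle\ge0$ for all $v$, so $x^*=Tx$. Finally $(Tx)_k\to0$, so $\|s-Tb\|_\infty\ge1$ for every $b\in\ell^1$. With $\alpha=1$ and $\beta=\frac12$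 we have $m_T(0,s)>-\alpha\beta$, and $T$ is not of BR type.
\end{example}

It is instructive to see where the BR point goes. On $\mathbb R^N$ with the $\ell^1$ norm, Proposition~\ref{prop:refl} applies to $T_N$, and $b=\frac23e_N$ is such a point: $T_Nb=(\frac43,\dots,\frac43,\frac23)$ differs from $(1,\dots,1)$ by $\frac13$ in each coordinate. In $\ell^1$ the same vector has image $(\frac43,\dots,\frac43,\frac23,0,0,\dots)$, which misses $s$ by $1$ in all later coordinates. The approximate solutions move out along the unit vectors and have no limit in $\ell^1$.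

\begin{remark}\label{rem:orientation}
The orientation of the triangle matters. The transposed matrix, $(Sx)_k=\sigma_k+\sigma_{k-1}$, also satisfies $\langle x,Sx\rangle=\langle x,s\rangle^2$ on $\ell^1$ by \eqref{eq:tele}, but $s\in\overline{\operatorname{ran}S}$. Indeed, given $\delta>0$, let $r_k=\max(0,\frac12-k\delta)$ and let $x$ be the finitely supported sequence with partial sums $\sigma_k=\frac12-(-1)^kr_k$, $k\ge0$. Then $|(Sx)_k-1|=|r_k-r_{k-1}|\le\delta$ for all $k$.
\end{remark}

Example~\ref{ex:l1} used three features of the unit vectors $e_n$: they provide coordinates, they are bounded, and $\langle e_n,s\rangle=1$ for all $n$. Two things remain to be done. We must find such a sequence in an arbitrary nonreflexive space, and we must prove maximality when the formula no longer defines an operator on the whole space.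

\section{A basic sequence on which a functional is constant}\label{sec:basic}

A sequence $(v_n)$ in a Banach space is \emph{basic} if every $y$ in its closed linear span $V$ has a unique norm-convergent expansion $y=\sum_ny_nv_n$. The coordinate functionals $v_n^*:y\mapsto y_n$ are then bounded on $V$. We use two textbook facts.

\smallskip
\noindent\emph{Banach--Grunblum criterion.} Nonzero vectors $(v_n)$ form a basic sequence if and only if there is $K$ such that $\|\sum_{i\le m}a_iv_i\|\le K\|\sum_{i\le n}a_iv_i\|$ for all scalars $a_i$ and all $m\le n$.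

\smallskip
\noindent\emph{Helly's theorem.} If $x^{**}\in X^{**}$, $f_1,\dots,f_m\in X^*$ and $\varepsilon>0$, there is $x\in X$ with $\langle x,f_i\rangle=\langle x^{**},f_i\rangle$ for all $i$ and $\|x\|\le\|x^{**}\|+\varepsilon$.

\begin{lemma}\label{lem:basic}
Let $X$ be nonreflexive and $0<\varepsilon\le1$. There are $s\in X^*$ and a basic sequence $(e_n)$ in $X$ with
\[
1\le\|s\|\le1+\varepsilon,\qquad\|e_n\|\le1+\varepsilon,\qquad\langle e_n,s\rangle=1\quad\text{for all }n .
\]
\end{lemma}

No such sequence exists in a reflexive space. There a bounded basic sequence has a weak cluster point $y$, which lies in the closed span and has all coordinates $0$; so $y=0$, whereas $\langle e_n,s\rangle=1$ for all $n$ would force $\langle y,s\rangle=1$.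

A basic sequence is built by choosing each new vector in the kernel of finitely many functionals that almost norm the span of the earlier vectors. Our vectors $e_n$ come from Helly's theorem as imitations of a fixed $x^{**}\in X^{**}\setminus X$: on finitely many given functionals they agree with $x^{**}$ rather than vanish. It is the differences $u_n=e_n-x^{**}$ that vanish. So we first make $(u_n)$ basic in $X^{**}$ and then show that $(u_n)$ and $(e_n)$ have comparable norms on linear combinations.

\begin{proof}
Choose $x^{**}\in X^{**}\setminus X$ with $\|x^{**}\|=1$, and $f\in X^*$ with $\|f\|=1$ and $\langle x^{**},f\rangle\ge1/(1+\varepsilon)$. Put $s=f/\langle x^{**},f\rangle$. Then $\langle x^{**},s\rangle=1$ and $\|s\|\le1+\varepsilon$, and $\|s\|\ge\langle x^{**},s\rangle=1$. Fix $\varepsilon_n\in(0,1)$ with $\prod_n(1-\varepsilon_n)\ge\frac12$.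

\smallskip
\emph{Step 1: the differences are basic.} By Helly's theorem choose $e_1\in X$ with $\langle e_1,s\rangle=1$ and $\|e_1\|\le1+\varepsilon$. Suppose $e_1,\dots,e_n$ are chosen, put $u_i=e_i-x^{**}$, which is nonzero because $x^{**}\notin X$, and let $F_n=\operatorname{span}\{u_1,\dots,u_n\}\subset X^{**}$. The unit sphere of $F_n$ is compact, so it is covered by balls of radius $\varepsilon_n/2$ around finitely many of its points $y_1,\dots,y_p$. Pick unit vectors $f_j\in X^*$ with $\langle y_j,f_j\rangle\ge1-\varepsilon_n/2$ and let $\Phi_n=\{f_1,\dots,f_p\}$. If $y\in F_n$ is a unit vector with $\|y-y_j\|\le\varepsilon_n/2$, then $\langle y,f_j\rangle\ge1-\varepsilon_n$. Hence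
\[
\max_{f\in\Phi_n}|\langle y,f\rangle|\ge(1-\varepsilon_n)\|y\|\qquad(y\in F_n).
\]
By Helly's theorem choose $e_{n+1}\in X$ with $\|e_{n+1}\|\le1+\varepsilon$ and $\langle e_{n+1},f\rangle=\langle x^{**},f\rangle$ for $f\in\Phi_n\cup\{s\}$. Then $\langle e_{n+1},s\rangle=1$, and $u_{n+1}$ vanishes on $\Phi_n$, so for $y\in F_n$ and $t\in\mathbb R$
\[
\|y+tu_{n+1}\|\ge\max_{f\in\Phi_n}|\langle y+tu_{n+1},f\rangle|=\max_{f\in\Phi_n}|\langle y,f\rangle|\ge(1-\varepsilon_n)\|y\| .
\]
Applying this $n-m$ times gives, for $m\le n$,
\begin{equation}\label{eq:u}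
\Big\|\sum_{i\le m}a_iu_i\Big\|\le2\Big\|\sum_{i\le n}a_iu_i\Big\| ,
\end{equation}
so $(u_n)$ is basic in $X^{**}$.

\smallskip
\emph{Step 2: bounding combinations of the $e_i$ by those of the $u_i$.} Since $X$ is closed in $X^{**}$ and $x^{**}\notin X$, the Hahn--Banach theorem gives $\varphi\in X^{***}$ with $\varphi|_X=0$ and $\varphi(x^{**})=1$. Then $\varphi(u_i)=-1$. For $w=\sum_{i\le m}a_iu_i$ we have $\varphi(w)=-\sum_{i\le m}a_i$, hence $\sum_{i\le m}a_ie_i=w-\varphi(w)x^{**}$ and
\begin{equation}\label{eq:eu}
\Big\|\sum_{i\le m}a_ie_i\Big\|\le(1+\|\varphi\|)\Big\|\sum_{i\le m}a_iu_i\Big\| .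
\end{equation}

\smallskip
\emph{Step 3: the reverse bound.} We want a bounded map that sends $e_i=u_i+x^{**}$ to $u_i$, that is, a projection along $x^{**}$. It exists if $x^{**}$ lies outside the closed span of the $u_i$, and this can be arranged by discarding finitely many terms. Let $E_N=\overline{\operatorname{span}}\{u_n:n\ge N\}$. The coordinate functional $u_k^*$ vanishes on $E_N$ for $N>k$, so an element of $\bigcap_NE_N$ has all coordinates $0$ and is $0$. Since $x^{**}\ne0$, there is $N$ with $x^{**}\notin E_N$. Discard the first $N-1$ terms and relabel; \eqref{eq:u} and \eqref{eq:eu} persist, as one sees by taking the discarded coefficients to be $0$. Write $E$ for the closed span of the remaining $u_n$ and $d=\operatorname{dist}(x^{**},E)>0$. For $w\in E$ and $t\in\mathbb R$ we have $|t|\,d\le\|w+tx^{**}\|$, hence $\|w\|\le(1+1/d)\|w+tx^{**}\|$. Taking $w=\sum_{i\le n}a_iu_i$ and $t=\sum_{i\le n}a_i$,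
\begin{equation}\label{eq:ue}
\Big\|\sum_{i\le n}a_iu_i\Big\|\le\Big(1+\frac1d\Big)\Big\|\sum_{i\le n}a_ie_i\Big\| .
\end{equation}

Chaining \eqref{eq:eu}, \eqref{eq:u} and \eqref{eq:ue} gives the Banach--Grunblum inequality for $(e_n)$ with $K=2(1+\|\varphi\|)(1+1/d)$. The $e_n$ are nonzero because $\langle e_n,s\rangle=1$, so $(e_n)$ is basic.
\end{proof}

\section{A maximally monotone linear relation}\label{sec:op}

Let $X$ be nonreflexive, fix $\varepsilon\in(0,1]$, and let $s$ and $(e_n)$ be as in Lemma~\ref{lem:basic}. Let $Y=\overline{\operatorname{span}}\{e_n\}$, with coordinate functionals $e_n^*\in Y^*$. For $x\in Y$ write $x_n=\langle x,e_n^*\rangle$ and $P_Nx=\sum_{n\le N}x_ne_n$, so that $P_Nx\to x$. Because $\langle e_n,s\rangle=1$, we have $\sum_{n\le N}x_n=\langle P_Nx,s\rangle\to\langle x,s\rangle$. Thus the series of coordinates converges with sum $\sigma=\langle x,s\rangle$, and the partial sums $\sigma_k$, the tails $\tau_k$ and the identities \eqref{eq:tele} are available for every $x\in Y$.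

For $c>0$ let $A_c:X\rightrightarrows X^*$ be the linear relation
\begin{equation}\label{eq:Ac}
\operatorname{graph}A_c=\big\{(x,x^*)\in Y\times X^*:\ \langle e_k,x^*\rangle=c\,(\tau_k+\tau_{k+1})\ \text{ for all }k\big\}.
\end{equation}
For the unit vectors of $\ell^1$ and $c=1$ this is the operator $T$ of Example~\ref{ex:l1}. In general $A_c$ is set-valued, with $A_c(0)=Y^\perp=\{f\in X^*:f|_Y=0\}$, and its domain can be smaller than $Y$, since no bounded functional need take the prescribed values on the $e_k$.

\begin{example}\label{ex:c0}
In $X=c_0$, with elements written $x=(x(j))_j$, let $e_n=(1,\dots,1,0,\dots)$ with $n$ ones and $\langle x,s\rangle=x(1)$. Comparing $j$th entries in $x=\sum_nx_ne_n$ gives $x(j)=\tau_j$, which forces $x_n=x(n)-x(n+1)$; with these coefficients $\|x-P_Nx\|_\infty\le\sup_{j>N}|x(j)|\to0$. So $(e_n)$ is basic and $Y=c_0$. The condition in \eqref{eq:Ac} reads $\sum_{i\le k}x^*(i)=c\,(x(k)+x(k+1))$, that is, $x^*(1)=c\,(x(1)+x(2))$ and $x^*(k)=c\,(x(k+1)-x(k-1))$ for $k\ge2$. Since $x^*$ must lie in $\ell^1$, the domain of $A_c$ consists of the $x\in c_0$ with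 $\sum_k|x(k+1)-x(k-1)|<\infty$. It does not contain the sequence with $x(2i)=(-1)^i/i$ and $x(2i-1)=0$.
\end{example}

\begin{lemma}\label{lem:props}
For every $(x,x^*)\in\operatorname{graph}A_c$,
\[
\text{\rm(a)}\ \ \langle x,x^*\rangle=c\,\langle x,s\rangle^2,\qquad\qquad\text{\rm(b)}\ \ \lim_k\langle e_k,x^*\rangle=0 .
\]
In particular $A_c$ is monotone.
\end{lemma}

\begin{proof}
Part (b) holds because $\tau_k\to0$. By \eqref{eq:Ac} and \eqref{eq:tele}, $\langle P_Nx,x^*\rangle=\sum_{k\le N}x_k\langle e_k,x^*\rangle=c\,(\sigma^2-\tau_{N+1}^2)$, and $N\to\infty$ gives (a). The difference of two points of the graph is a point of the graph, so (a) gives monotonicity.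
\end{proof}

The maximality argument of Example~\ref{ex:l1} tested a point $(x,x^*)$ against points of the graph lying over $x-tv$. Example~\ref{ex:c0} shows that such points need not exist. The points that always exist are those over the basis vectors. Let $g_k\in X^*$ be a Hahn--Banach extension of $c\,(e_k^*+2\sum_{n<k}e_n^*)\in Y^*$, the $k$th column of the triangular matrix. Then $\langle e_j,g_k\rangle$ equals $2c$, $c$, $0$ for $j<k$, $j=k$, $j>k$. The tails of the vector $e_k$ are $\tau_j=1$ for $j\le k$ and $\tau_j=0$ for $j>k$, so $c\,(\tau_j+\tau_{j+1})$ takes the same three values. Therefore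
\begin{equation}\label{eq:gk}
(e_k,g_k)\in\operatorname{graph}A_c,\qquad\langle x,g_k\rangle=c\,(\sigma_k+\sigma_{k-1})\quad\text{for }x\in Y .
\end{equation}
These points turn out to suffice. By Lemma~\ref{lem:props}(a) the pairing vanishes on the part of the graph where $\langle a,s\rangle=0$. Testing along lines in that part yields equations, which determine all the numbers $\langle e_k,x^*\rangle$ up to one common constant $\mu$. One more test yields an inequality for $\mu$, and that inequality is a perfect square.

\begin{proposition}\label{prop:maximal}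
$A_c$ is maximally monotone.
\end{proposition}

\begin{proof}
Let $(x,x^*)\in X\times X^*$ satisfy $m_{A_c}(x,x^*)\ge0$. We show that $(x,x^*)\in\operatorname{graph}A_c$. If $(a,a^*)$ is in the graph, so is $(ta,ta^*)$ for $t\in\mathbb R$, and expanding $\langle x-ta,x^*-ta^*\rangle\ge0$ with Lemma~\ref{lem:props}(a) gives
\begin{equation}\label{eq:quad}
\langle x,x^*\rangle-t\big(\langle a,x^*\rangle+\langle x,a^*\rangle\big)+t^2c\,\langle a,s\rangle^2\ \ge\ 0\qquad\text{for all }t\in\mathbb R .
\end{equation}
If $\langle a,s\rangle=0$, the left side is an affine function of $t$ that is bounded below, so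
\begin{equation}\label{eq:null}
\langle a,x^*\rangle+\langle x,a^*\rangle=0\qquad\text{whenever }(a,a^*)\in\operatorname{graph}A_c\text{ and }\langle a,s\rangle=0 .
\end{equation}

\emph{Step 1: $x\in Y$.} For $f\in Y^\perp$ the point $(0,f)$ is in the graph, and \eqref{eq:null} gives $\langle x,f\rangle=0$. As $Y$ is closed, the Hahn--Banach theorem gives $x\in Y$. Let $\sigma_k,\tau_k,\sigma$ refer to this $x$.

\emph{Step 2: $x^*$ is determined on $Y$ up to one constant.} By \eqref{eq:gk},
\[
\mu_k:=\langle e_k,x^*\rangle+\langle x,g_k\rangle=\langle e_k,x^*\rangle+c\,(\sigma_k+\sigma_{k-1}).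
\]
The point $(e_k-e_1,g_k-g_1)$ is in the graph and $\langle e_k-e_1,s\rangle=0$, so \eqref{eq:null} gives $\mu_k=\mu_1$. Writing $\mu=\mu_1$,
\begin{equation}\label{eq:mu}
\langle e_k,x^*\rangle=\mu-c\,(\sigma_k+\sigma_{k-1})\qquad\text{for all }k .
\end{equation}
For $(a,a^*)=(e_1,g_1)$, inequality \eqref{eq:quad} reads $\langle x,x^*\rangle-t\mu+ct^2\ge0$; taking $t=\mu/(2c)$ gives
\begin{equation}\label{eq:disc}
\mu^2\le4c\,\langle x,x^*\rangle .
\end{equation}

\emph{Step 3: $\mu=2c\sigma$.} By \eqref{eq:mu} and \eqref{eq:tele},
\[
\langle P_Nx,x^*\rangle=\sum_{k\le N}x_k\big(\mu-c\,(\sigma_k+\sigma_{k-1})\big)=\mu\sigma_N-c\,\sigma_N^2 .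
\]
Letting $N\to\infty$ gives $\langle x,x^*\rangle=\mu\sigma-c\sigma^2$. Then \eqref{eq:disc} becomes $\mu^2-4c\mu\sigma+4c^2\sigma^2\le0$, that is, $(\mu-2c\sigma)^2\le0$. So $\mu=2c\sigma$, and \eqref{eq:mu} reads $\langle e_k,x^*\rangle=c\,\big((\sigma-\sigma_{k-1})+(\sigma-\sigma_k)\big)=c\,(\tau_k+\tau_{k+1})$. This is the condition in \eqref{eq:Ac}.
\end{proof}

That $(e_n)$ is basic entered through the boundedness of the $e_n^*$, which produced $g_k$, and through $P_Nx\to x$. The bound on $\|e_n\|$ has not been used yet; it is what turns Lemma~\ref{lem:props}(b) into a lower bound on a distance.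

\section{Failure of the BR property}\label{sec:fail}

\begin{lemma}\label{lem:gap}
In the setting of Section~\ref{sec:op}, for every $\lambda>0$,
\[
m_{A_c}(0,\lambda s)\ge-\frac{\lambda^2}{4c},\qquad\operatorname{dist}(\lambda s,\operatorname{ran}A_c)\ge\frac\lambda{1+\varepsilon} .
\]
\end{lemma}

\begin{proof}
Let $(a,a^*)\in\operatorname{graph}A_c$ and $t=\langle a,s\rangle$. By Lemma~\ref{lem:props}(a), $\langle0-a,\lambda s-a^*\rangle=ct^2-\lambda t\ge-\lambda^2/(4c)$. By $\|e_k\|\le1+\varepsilon$, $\langle e_k,s\rangle=1$ and Lemma~\ref{lem:props}(b),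
\[
(1+\varepsilon)\,\|\lambda s-a^*\|\ \ge\ |\langle e_k,\lambda s-a^*\rangle|=|\lambda-\langle e_k,a^*\rangle|\ \longrightarrow\ \lambda .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $X$ is reflexive, apply Proposition~\ref{prop:refl}. If $X$ is not reflexive, take $\varepsilon=1$ and $c=1$ in Section~\ref{sec:op}; the relation $A_1$ is maximally monotone by Proposition~\ref{prop:maximal}. Consider the point $(0,s)$ with $\alpha=1$ and $\beta=\frac12$. Lemma~\ref{lem:gap} with $\lambda=1$ gives $m_{A_1}(0,s)\ge-\frac14>-\alpha\beta$, and also $\|s-b^*\|\ge\frac12=\beta$ for every $(b,b^*)\in\operatorname{graph}A_1$. So $A_1$ is not of BR type.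
\end{proof}

In Lemma~\ref{lem:gap} the parameter $c$ appears in the first bound and not in the second. Increasing $c$ therefore makes the violation of monotonicity at $(0,\lambda s)$ as small as we like while $\lambda s$ stays far from the range.

\begin{theorem}\label{thm:C}
Let $X$ be a nonreflexive real Banach space.
\begin{enumerate}
\item[(i)] For every $\varepsilon\in(0,1)$ there are a maximally monotone linear relation $A$ and $x^*\in X^*$ with $\|x^*\|=1$ such that
\[
m_A(0,x^*)\ge-\varepsilon\qquad\text{and}\qquad\operatorname{dist}(x^*,\operatorname{ran}A)\ge1-\varepsilon .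
\]
The limiting constants $0$ and $1$ are best possible: $\operatorname{dist}(x^*,\operatorname{ran}A)\le1$ for every linear relation $A$ and every unit vector $x^*$, and if $A$ is maximally monotone and $m_A(0,x^*)\ge0$, then the distance is $0$.
\item[(ii)] For all $\delta,K>0$ there are a maximally monotone linear relation $A$ and $x^*\in X^*$ with $m_A(0,x^*)\ge-\delta$ and $\operatorname{dist}(x^*,\operatorname{ran}A)\ge K$.
\end{enumerate}
In particular, let $\psi:(0,\infty)^2\to(0,\infty)$ be any function, and weaken Definition~\ref{def:BR} by replacing the two inequalities $\|x-b\|<\alpha$, $\|x^*-b^*\|<\beta$ with the single inequality $\|x^*-b^*\|<\psi(\alpha,\beta)$. This weakened property does not hold for all maximally monotone operators on $X$, even for one single pair $(\alpha,\beta)$.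
\end{theorem}

\begin{proof}
(i) Choose $\varepsilon'\in(0,1]$ with $(1+\varepsilon')^{-2}\ge1-\varepsilon$, and build $A=A_c$ from Lemma~\ref{lem:basic} applied with $\varepsilon'$, taking $c\ge1/(4\varepsilon)$. Put $\lambda=1/\|s\|$ and $x^*=\lambda s$, a unit vector. Since $1/(1+\varepsilon')\le\lambda\le1$, Lemma~\ref{lem:gap} gives $m_A(0,x^*)\ge-1/(4c)\ge-\varepsilon$ and $\operatorname{dist}(x^*,\operatorname{ran}A)\ge(1+\varepsilon')^{-2}\ge1-\varepsilon$. For the optimality, the range of a linear relation contains $0$, so the distance is at most $\|x^*\|=1$; and $m_A(0,x^*)\ge0$ implies $(0,x^*)\in\operatorname{graph}A$ by \eqref{eq:max}, so that $x^*\in\operatorname{ran}A$.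

(ii) Use Lemma~\ref{lem:basic} with $\varepsilon=1$, and take $\lambda=2K$, $c\ge K^2/\delta$, $A=A_c$, $x^*=\lambda s$. Lemma~\ref{lem:gap} gives $m_A(0,x^*)\ge-K^2/c\ge-\delta$ and distance at least $\lambda/2=K$.

For the last statement, fix $(\alpha,\beta)$ and apply (ii) with $\delta=\alpha\beta/2$ and $K=\psi(\alpha,\beta)$. Then $m_A(0,x^*)>-\alpha\beta$, while $\|x^*-b^*\|\ge\psi(\alpha,\beta)$ for all $(b,b^*)\in\operatorname{graph}A$.
\end{proof}

\section{Types (D) and (NI)}\label{sec:types}

Formula \eqref{eq:m} makes sense when $x$ is replaced by $x^{**}\in X^{**}$, and we use it to define $m_A$ on $X^{**}\times X^*$. The two halves of \eqref{eq:max} have natural analogues there. A maximally monotone $A:X\rightrightarrows X^*$ is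
\begin{itemize}
\item of \emph{type (NI)} if $m_A(x^{**},x^*)\le0$ for all $(x^{**},x^*)\in X^{**}\times X^*$;
\item of (Gossez) \emph{type (D)} if, whenever $m_A(x^{**},x^*)\ge0$, there is a bounded net $(a_i,a_i^*)$ in $\operatorname{graph}A$ with $a_i\to x^{**}$ in the weak$^*$ topology of $X^{**}$ and $a_i^*\to x^*$ in norm.
\end{itemize}

\begin{theorem}\label{thm:B}
For a real Banach space $X$ the following are equivalent.
\begin{enumerate}
\item[(1)] $X$ is reflexive.
\item[(2)] Every maximally monotone operator $X\rightrightarrows X^*$ is of BR type.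
\item[(3)] For every maximally monotone operator $A:X\rightrightarrows X^*$ and all $(x,x^*)\in X\times X^*$: if $m_A(x,x^*)>-\infty$, then $x^*\in\overline{\operatorname{ran}A}$.
\item[(4)] Every maximally monotone operator $X\rightrightarrows X^*$ is of type (D).
\item[(5)] Every maximally monotone operator $X\rightrightarrows X^*$ is of type (NI).
\end{enumerate}
Each of (2)--(5) remains equivalent to (1) if ``operator'' is restricted to ``linear relation''.
\end{theorem}

\begin{proof}
We prove four statements about a single maximally monotone $A$, and then examine $A_c$.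

\emph{If $X$ is reflexive, $A$ is of BR type.} This is Proposition~\ref{prop:refl}.

\emph{If $A$ is of BR type, it has the property in (3).} Let $m_A(x,x^*)>-\infty$ and $\beta>0$. Choose $\alpha$ so large that $m_A(x,x^*)>-\alpha\beta$. The BR property yields $b^*\in\operatorname{ran}A$ with $\|x^*-b^*\|<\beta$, and $\beta$ was arbitrary.

\emph{If $X$ is reflexive, $A$ is of type (D).} Here $x^{**}\in X$, so $m_A(x^{**},x^*)\ge0$ means $(x^{**},x^*)\in\operatorname{graph}A$ by \eqref{eq:max}, and a constant net works.

\emph{If $A$ is of type (D), it is of type (NI).} Suppose $m_A(x^{**},x^*)>0$ and take a net as in the definition of (D). Then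
\[
0<m_A(x^{**},x^*)\le\langle x^{**}-a_i,x^*-a_i^*\rangle\le\|x^{**}-a_i\|\,\|x^*-a_i^*\|\to0,
\]
because the first factor is bounded and the second tends to $0$. This is a contradiction.

These statements give (1)$\Rightarrow$(2)$\Rightarrow$(3) and (1)$\Rightarrow$(4)$\Rightarrow$(5), both for all operators and within the class of linear relations. It remains to show that, for nonreflexive $X$, some maximally monotone linear relation violates the property in (3) and is not of type (NI); this gives (3)$\Rightarrow$(1) and (5)$\Rightarrow$(1) in both classes. Take $A_c$ from Section~\ref{sec:op}. By Lemma~\ref{lem:gap}, $m_{A_c}(0,s)>-\infty$ and $s\notin\overline{\operatorname{ran}A_c}$, so the property in (3) fails.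

For (NI), a point to test is suggested by the sequence $(e_k,g_k)$ of \eqref{eq:gk}: on $Y$ the functionals $g_k$ converge pointwise to $2cs$. Closed balls of $X^{**}$ are weak$^*$ compact by the Banach--Alaoglu theorem, so the bounded sequence $(e_k)$ has a weak$^*$ cluster point $\eta\in X^{**}$. If $f\in X^*$ and $\langle e_k,f\rangle$ converges, its limit is $\langle\eta,f\rangle$. Hence $\langle\eta,s\rangle=1$, and $\langle\eta,a^*\rangle=0$ for $a^*\in\operatorname{ran}A_c$ by Lemma~\ref{lem:props}(b). For $(a,a^*)\in\operatorname{graph}A_c$ and $t=\langle a,s\rangle$, Lemma~\ref{lem:props}(a) gives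
\[
\langle\eta-a,\,2cs-a^*\rangle=2c-2ct+ct^2=c+c\,(1-t)^2\ \ge\ c .
\]
So $m_{A_c}(\eta,2cs)\ge c>0$, and $A_c$ is not of type (NI).
\end{proof}

The positive gap $c$ in the last display is a jump of the pairing: $\langle e_k,g_k\rangle=c$ for every $k$, while $\langle\eta,2cs\rangle=2c$.

\begin{thebibliography}{1}

\bibitem{fifty}
\emph{Fifty Years of Maximal Monotonicity: Recent Progress on Maximal Monotonicity},
\texttt{https://www.carmamaths.org/resources/jon/maxmon12.pdf}.

\end{thebibliography}
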